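# Closed down-sets of a dense tree, and a constant expansion that shrinks $2^{\aleph_0}$ countable models to three

## Meet-trees carrying a graph of closed down-sets

The object we work with has two sorts. The first sort $D$ is a tree in which any two nodes have a meet. The second sort $P$ consists of points, each of which cuts out a down-closed part of the tree, and on these points there is a graph. Here is the exact definition. Fix an integer $r\ge 1$ (a number of colors). A listener who cares only about the main question may take $r=1$ and ignore colors.

**Definition 1 (the class $\mathcal K$).** Let $L_0=\{D,P,C_1,\dots,C_r,\le,\wedge,\mu,R,c_0\}$, where $D,P,C_j$ are unary predicates, $\le,R$ are binary relations, $\wedge,\mu$ are binary functions, and $c_0$ is a constant. An $L_0$-structure is in $\mathcal K$ if: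

* the universe is the disjoint union of $D$ and $P$; $D$ is the disjoint union of the "colors" $C_1,\dots,C_r$; and $c_0\in C_1$;
* $\le$ is a partial order on $D$ and holds only inside $D$; each ${\downarrow}d=\{e\in D: e\le d\}$ is a chain; and $d\wedge e$ is the greatest lower bound of $d,e\in D$;
* $\mu(d,x)\in D$ for $d\in D$, $x\in P$; and, putting $I_x=\{e\in D:\mu(e,x)=e\}$, the set $I_x$ is down-closed and $\mu(d,x)=\max(I_x\cap{\downarrow}d)$;
* $R$ is a symmetric irreflexive relation on $P$ and holds only inside $P$;
* by convention, $u\wedge v=u$ unless $u,v\in D$, and $\mu(u,v)=u$ unless $u\in D$, $v\in P$.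

Giving $\mu$ is the same as giving, for each $x\in P$, a down-closed set $I_x\subseteq D$ such that every $I_x\cap{\downarrow}d$ has a maximum. We call such down-sets closed. The axioms can be written as universal sentences. For instance, the condition on $\mu$ says that $\mu(d,x)\le d$, that $\mu(\mu(d,x),x)=\mu(d,x)$, that $e\le d$ and $\mu(e,x)=e$ imply $e\le\mu(d,x)$, and that $f\le e$ and $\mu(e,x)=e$ imply $\mu(f,x)=f$. So $\mathcal K$ is closed under substructures and under unions of chains.

**Example.** Let $D$ be the set of finite $0$-$1$ strings ordered by "is a prefix of", all of color $1$, with $c_0$ the empty string. Then $d\wedge e$ is the longest common prefix. Let $P$ be a set of infinite $0$-$1$ sequences and $I_x$ the set of finite prefixes of $x$. Each ${\downarrow}d$ is finite and $I_x$ contains the empty string, so the maxima exist, and $\mu(d,x)$ is the longest common prefix of $d$ and $x$. Any graph $R$ on $P$ is allowed.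

**Non-example.** Let $D$ be the chain $c_0<c_1<c_2<\cdots<\ell$. The down-set $\{c_n:n<\omega\}$ is not closed, since $\{c_n : n<\omega\}\cap{\downarrow}\ell$ has no maximum.

One formula is used constantly. For $d,e\in D$ and $x\in P$:
$$(1)\qquad e\le d\ \Longrightarrow\ \mu(e,x)=\min(e,\mu(d,x)).$$
Indeed, $e$ and $\mu(d,x)$ both lie in the chain ${\downarrow}d$, so they are comparable. If $e\le\mu(d,x)$, then $e\in I_x$ because $I_x$ is down-closed, and $\mu(e,x)=e$. Otherwise $\mu(d,x)<e$, so $\mu(d,x)$ belongs to $I_x\cap{\downarrow}e$; it is the maximum of the larger set $I_x\cap{\downarrow}d$, hence also of $I_x\cap{\downarrow}e$.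

Now fix in $D$ a sequence $c_0<c_1<c_2<\cdots$ of elements of $C_1$, starting with the constant $c_0$, and put
$$F(M)=\{d\in D: d\ge c_n\text{ for all }n\},\qquad X(M)=\{x\in P: c_n\in I_x\text{ for all }n\}.$$
In the string example with $c_n=0^n$, we have $F=\emptyset$, and $X$ contains at most the sequence $000\cdots$. Both sets are given by infinitely many conditions. The point of closedness is that one element of $F$ translates the second set into the first:
$$(2)\qquad \text{if } d\in F(M),\text{ then for } x\in P:\quad x\in X(M)\iff \mu(d,x)\in F(M).$$
If $x\in X(M)$, each $c_n$ lies in $I_x\cap{\downarrow}d$, so $c_n\le\mu(d,x)$. Conversely, if $c_n\le\mu(d,x)\in I_x$, then $c_n\in I_x$. In particular, if $F(M)$ has a least element $\ell$, then $x\in X(M)$ exactly when $\mu(\ell,x)=\ell$, because $\mu(\ell,x)\le\ell$. This is one atomic formula in $x$ and $\ell$. The non-example shows what the maximum does: if the down-set $\{c_n:n<\omega\}$ were allowed as $I_x$, then $x$ would contain all $c_n$ in its set while $\ell\notin I_x$.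

When $F(M)$ is empty, (2) says nothing, and we will see that the graph on $X(M)$ can then be any countable graph. When $F(M)$ is nonempty, in a suitably generic $M$, everything will be determined by the shape of the cut above $(c_n)$. So adding a name for an element of $F(M)$ destroys a huge number of models. That is what the construction is for, and the next section says which question it answers.

## Taimanov's question on constant expansions

Throughout, $T$ is a complete theory in a countable language $\mathcal L$. We write $S_n(T)$ for the set of complete $n$-types of $T$ over the empty set and $I(T,\aleph_0)$ for the number of countable models of $T$ up to isomorphism. A type $p\in S_n(T)$ is *principal* if a single formula $\varphi\in p$ satisfies $T\vdash\varphi\to\psi$ for all $\psi\in p$; one then says that $\varphi$ isolates $p$.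

**Definition 2.** Let $p\in S_n(T)$ be non-principal and let $\bar c=(c_1,\dots,c_n)$ be new constant symbols. The theory $T^*=T\cup p(\bar c)$ in the language $\mathcal L\cup\{c_1,\dots,c_n\}$ is a *constant expansion* of $T$.

Since $p$ is a complete type, $T^*$ is a complete theory. Its models are the pairs $(M,\bar a)$ with $M\models T$ and $\bar a$ realizing $p$ in $M$.

**Example.** Let $T_E$ be the theory of dense linear orders without endpoints with constants $c_0<c_1<c_2<\cdots$. Dense linear orders without endpoints have quantifier elimination, so $T_E$ is complete and the conditions $v>c_n$ $(n<\omega)$ determine a complete type $p_E$. It is omitted in the model where $(c_n)$ is cofinal, so it is non-principal. The expansion $T_E^*$ has one more constant $c$, above all $c_n$.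

How are $I(T,\aleph_0)$ and $I(T^*,\aleph_0)$ related? R.E. Woodrow gave a theory $T$ with $I(T,\aleph_0)=4$ and a constant expansion with $I(T^*,\aleph_0)=\aleph_0$. M.G. Peretyatkin gave an example with $I(T,\aleph_0)=3$ and $I(T^*,\aleph_0)=\aleph_0$. In the other direction, B. Omarov proved that for every $n<\omega$ there is a theory $T_n$ with a constant expansion $T_n^*$ such that $I(T_n,\aleph_0)=n+5$ and $I(T_n^*,\aleph_0)=5$; he also showed that $I(T,\aleph_0)=\aleph_0$ together with $I(T^*,\aleph_0)<\aleph_0$ can occur. A.D. Taimanov asked about the most extreme drop: can $I(T,\aleph_0)=2^{\aleph_0}$ while $I(T^*,\aleph_0)$ is finite or countable? The answer is yes.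

**Theorem A.** For every integer $r\ge1$ there are a countable complete theory $T$ and a non-principal $p\in S_1(T)$ such that $I(T,\aleph_0)=2^{\aleph_0}$ and $T^*=T\cup p(c)$ has exactly $r+2$ countable models up to isomorphism.

With $r=1$ this gives $I(T^*,\aleph_0)=3$. By the next theorem the value $3$ is least possible.

**Theorem B.** For a cardinal $\kappa$ the following are equivalent:

* (i) there are $T$ and a constant expansion $T^*$ by a non-principal type with $I(T,\aleph_0)=2^{\aleph_0}$ and $I(T^*,\aleph_0)=\kappa$;
* (ii) $3\le\kappa<\aleph_0$, or $\kappa$ is infinite and $\kappa=I(S,\aleph_0)$ for some countable complete theory $S$.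

In particular $3,4,5,\dots,\aleph_0,2^{\aleph_0}$ all occur, and $1,2$ do not.

We shall use the following textbook facts.

* **Fact 1.** A principal type of a complete theory is realized in every model.
* **Fact 2.** A model is *atomic* if every finite tuple in it realizes a principal type. Any two countable atomic models of a complete theory are isomorphic.
* **Fact 3.** A model $M$ is *$\omega$-saturated* if every type over a finite subset of $M$ that is realized in some elementary extension is realized in $M$ (it suffices to consider $1$-types). Any two countable $\omega$-saturated models of a complete theory are isomorphic.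
* **Fact 4 (Ryll-Nardzewski).** If a countable complete theory with infinite models is $\aleph_0$-categorical, then it has only finitely many complete $k$-types for each $k$.
* **Fact 5 (Vaught).** No countable complete theory has exactly two countable models up to isomorphism.
* **Fact 6.** Suppose a family of isomorphisms between finite substructures of $M$ and $N$ has the back-and-forth property: each member extends, inside the family, to any prescribed element of $M$ in its domain and any prescribed element of $N$ in its range. Then each member preserves all formulas. If in all models of a theory the quantifier-free type of a finite tuple determines its complete type, the theory has quantifier elimination.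

## Constraints on any example: few types, wild models omitting $p$, and the values $1$ and $2$

First we work out what a positive answer must look like. Let $T^*=T\cup p(\bar c)$ be any constant expansion.

*Restriction of types is onto.* The map $S_k(T^*)\to S_k(T)$ that forgets the constants is surjective. Given $q\in S_k(T)$, $\varphi(\bar x)\in q$ and $\psi(\bar y)\in p$, the complete theory $T$ proves $\exists\bar x\,\varphi$ and $\exists\bar y\,\psi$; so by compactness $q(\bar x)\cup p(\bar c)$ is consistent, and any completion of it restricts to $q$.

*So a large number of types cannot help.* The quickest way to get $2^{\aleph_0}$ countable models is to take $T$ with uncountably many types, such as a theory of infinitely many independent unary predicates. This fails at the following point. If $I(T^*,\aleph_0)\le\aleph_0$, then every $S_k(T^*)$ is countable, since each type is realized in some countable model and each countable model realizes only countably many. By surjectivity $S_k(T)$ is countable too.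

*The wild models omit $p$.* Every countable model of $T$ realizing $p$ expands to a model of $T^*$, so there are at most $I(T^*,\aleph_0)$ of them up to isomorphism. If $I(T,\aleph_0)=2^{\aleph_0}$ and $I(T^*,\aleph_0)\le\aleph_0$, then $2^{\aleph_0}$ countable models omit $p$. In particular, setting $T_E$ beside an unrelated theory $S$ with $2^{\aleph_0}$ models is useless: the models of the expansion are then pairs (a model of $T_E^*$, a model of $S$), and the variety in $S$ survives. The variety must be tied to the omission of $p$.

*The values $1$ and $2$: proof of Theorem B, (i)$\Rightarrow$(ii).* If $\kappa$ is infinite, take $S=T^*$. Let $\kappa$ be finite. As $T^*$ is consistent and countable, $\kappa\ge1$. Since $p$ is non-principal, $T$ has only infinite models: a complete theory with a finite model has only that model, hence finitely many $n$-types, and then each $n$-type is principal.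

Suppose $\kappa=1$. Then $T^*$ is $\aleph_0$-categorical, so $S_n(T^*)$ is finite by Fact 4. By surjectivity $S_n(T)$ is finite, so every type in it is principal. This contradicts the choice of $p$. The value $\kappa=2$ is impossible by Fact 5. So $\kappa\ge3$. $\square$

## Three models over a dense chain, and what a chain cannot do

For $T_E$ we can count by hand. In a countable model let $F$ be the set of upper bounds of $(c_n)$. Every element outside $F$ is below some $c_n$, so below $F$ the model consists of the points $c_n$ and the open intervals $(-\infty,c_0)$, $(c_n,c_{n+1})$, each a countable dense order without endpoints. By Cantor's theorem these parts are the same in all models. So the model is determined by $F$, and there are three possibilities: $F$ is empty, $F$ has a least element, or $F$ is nonempty without least element. If in addition $c\in F$ is named, the possibilities are: $c$ is least in $F$; $F$ has a least element $\ell<c$; $F$ has no least element. In each of them $F$ splits into named points and open intervals (a single order below $c$ and another above $c$ in the last one), so Cantor's theorem applies again. Hence $I(T_E,\aleph_0)=I(T_E^*,\aleph_0)=3$. These last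 three shapes are exactly the ones that will survive in Theorem A with $r=1$.

It remains to attach a wild object to the models in which $F=\emptyset$. A natural try is to keep $D$ a chain and add points $x\in P$ with closed down-sets and a graph $R$, hoping that $(X,R)$ can be an arbitrary graph when $F=\emptyset$. Here is the exact obstacle. Let $T$ be *any* complete theory, in a language containing $L_0$ and the $c_n$, whose models have $L_0$-part in $\mathcal K$ with $D$ a chain. In a model with $F=\emptyset$ every $d\in D$ is below some $c_n$, so
$$X=\{x\in P:\ \mu(d,x)=d\text{ for all }d\in D\}.$$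
This is a set defined by one formula without parameters. Hence the complete theory of the graph $(X,R)$ is already decided by $T$: a graph with one edge and a graph with no edge cannot both occur. Moreover the same definable set is present in the models realizing $p$, with the same theory.

In a tree this breaks down. The chain $(c_n)$ is only one path, and at each node other branches leave it. To say that $I_x$ contains all $c_n$ one must speak about that one path, and without a node above the path no single formula does this. We will let $T$ say that on the side branches everything is generic, and leave $I_x$ along the path free. Once a node $d$ above the path exists, (2) takes over.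

## The generic theory $T_0$

"Substructure" means $L_0$-substructure unless stated otherwise; it always contains $c_0$. For a substructure $A$ write $D_A=D\cap A$ and $P_A=P\cap A$. If $A$ is finite, $D_A$ is a nonempty finite meet-closed set, so it has a least element.

**Lemma 1 (local finiteness).** Finitely generated structures in $\mathcal K$ are finite.

*Proof.* Let $E$ be the closure under $\wedge$ of the $D$-generators together with $c_0$. It is finite because $\wedge$ is associative, commutative and idempotent on $D$. Let $Q$ be the set of $P$-generators, and put $E'=E\cup\{\mu(d,x):d\in E,\ x\in Q\}$. We show that the finite set $E'\cup Q$ is closed under the operations.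

Let $u,v\in E'$, say $u\le d$ and $v\le e$ with $d,e\in E$, and let $g=d\wedge e\in E$. Since $u\wedge v\le g$, we have $u\wedge v=(u\wedge g)\wedge(v\wedge g)$. Here $u,g\in{\downarrow}d$, so $u\wedge g=\min(u,g)$; likewise $v\wedge g=\min(v,g)$ in ${\downarrow}e$. Both lie in the chain ${\downarrow}g$, so $u\wedge v$ is the smaller of them, and $u\wedge v\in\{u,v,g\}\subseteq E'$.

For $u\le d\in E$ and $y\in Q$, formula (1) gives $\mu(u,y)=\min(u,\mu(d,y))\in E'$. The remaining values are the conventional ones. $\square$

**Definition 3 (the theory $T_0$).** $T_0$ consists of the axioms of $\mathcal K$ plus, for all $j\le r$: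

* **(E1)** For every $b\in D$ there is $d\in C_j$ with $d<b$.
* **(E2)** For all $a<b$ in $D$ there is $d\in C_j$ with $a<d<b$.
* **(E3)** For all $a\in D$, $b_1,\dots,b_k>a$ in $D$, and disjoint finite $Y,Z\subseteq P$ with $a\in I_x$ for all $x\in Y\cup Z$, there is $d\in C_j$ with $d>a$, $d\wedge b_i=a$ for all $i$, $\mu(d,y)=d$ for $y\in Y$, and $\mu(d,z)=a$ for $z\in Z$.
* **(E4)** For every finite substructure $A$, nonempty $I\subseteq D_A$ down-closed in $D_A$, and $U\subseteq P_A$, there is $x\in P\setminus P_A$ with $\mu(d,x)=\max(I\cap{\downarrow}d)$ for all $d\in D_A$, and $R(x,u)\Leftrightarrow u\in U$ for $u\in P_A$.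

In (E3), $k=0$ and empty $Y,Z$ are allowed. In (E4) the set $I\cap{\downarrow}d$ is nonempty, as it contains the least element of $D_A$, which lies in $I$. All four are first-order schemes; for (E4) one writes one sentence for each finite isomorphism type of $A$ and each choice of $I$ and $U$. In words: (E1) gives points below, (E2) gives density, (E3) gives a new branch at $a$ on which each $x$ with $a\in I_x$ either follows or stops at $a$, as we like, and (E4) gives a new down-set with any prescribed trace and any prescribed neighbors.

## One-point extensions and quantifier elimination

We want to extend isomorphisms of finite substructures by one element at a time. The next lemma lists three ways in which a tree element can sit over a finite substructure, and the one after it says that there are no others.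

**Lemma 2.** Let $N\in\mathcal K$, let $A\subseteq N$ be a finite substructure, and let $d\in D$. In each of the following cases $A\cup\{d\}$ is a substructure, and its isomorphism type over $A$ is determined by the data named and the color of $d$.

1. $d<\rho$, where $\rho$ is the least element of $D_A$.
2. $a<d<b$, where $a,b\in D_A$ and $b$ covers $a$ in $D_A$ (no element of $D_A$ lies strictly between).
3. $d>a\in D_A$; $d\wedge b=a$ for every $b\in D_A$ with $b>a$; and for each $x\in P_A$ with $a\in I_x$ we have $\mu(d,x)\in\{d,a\}$. The data are $a$ and which alternative holds for each such $x$.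

*Proof.* In all three cases $d\notin A$; in case 3, $d\in D_A$ would give $d=d\wedge d=a$. As $u\le v\Leftrightarrow u\wedge v=u$ on $D$, it suffices to compute $d\wedge e$ for $e\in D_A$ and $\mu(d,x)$ for $x\in P_A$, and to see that they lie in $A\cup\{d\}$ and depend only on the data.

**Case 1.** For $e\in D_A$, $d<\rho\le e$, so $d\wedge e=d$. For $x\in P_A$, the element $\mu(\rho,x)$ lies in $D_A$ and is $\le\rho$, so it equals $\rho$. Hence $\rho\in I_x$, so $d\in I_x$ and $\mu(d,x)=d$.

**Case 2.** Let $e\in D_A$. The element $e\wedge b\in D_A\cap{\downarrow}b$ is comparable with $a$, and $b$ covers $a$, so either $e\wedge b=b$ or $e\wedge b\le a$. In the first situation $e\ge b>d$ and $d\wedge e=d$. In the second, $d\wedge e=d\wedge b\wedge e=d\wedge(e\wedge b)=e\wedge b$, since $e\wedge b\le a<d$. For $x\in P_A$ the same dichotomy applies to $\mu(b,x)\in D_A\cap{\downarrow}b$. If $\mu(b,x)=b$, then $b\in I_x$, so $d\in I_x$ and $\mu(d,x)=d$. If $\mu(b,x)\le a$, then $\mu(d,x)=\min(d,\mu(b,x))=\mu(b,x)$ by (1).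

**Case 3.** If $e\in D_A$ and $e\ge a$, then $d\wedge e=a$. If $e\not\ge a$, then $d\wedge e$ and $a$ are comparable in ${\downarrow}d$, and $a\not\le d\wedge e$; so $d\wedge e<a$, which together with $a<d$ gives $d\wedge e=a\wedge e$. Now let $x\in P_A$. If $a\in I_x$, the value $\mu(d,x)$ is part of the data. If $a\notin I_x$, then $a\not\le\mu(d,x)$, so $\mu(d,x)<a$ in the chain ${\downarrow}d$, and (1) gives $\mu(a,x)=\min(a,\mu(d,x))=\mu(d,x)$. $\square$

**Lemma 3.** Let $A\subseteq B$ be finite structures in $\mathcal K$. Then $B$ is obtained from $A$ by successively adding single elements: first elements of $D$, each as in Lemma 2, and then elements of $P$.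

*Proof.* Suppose $D_A\ne D_B$ and let $d$ be minimal in $D_B\setminus D_A$.

*Suppose $d$ is below some element of $D_A$.* The set $\{e\in D_A:e\ge d\}$ is nonempty, finite and meet-closed; let $b$ be its least element, so $d<b$.

If some element of $D_A$ is below $d$, let $a$ be the greatest one (${\downarrow}d$ is a chain). Suppose $e\in D_A$ and $a<e<b$. Then $e,d\in{\downarrow}b$ are comparable and different; $e<d$ contradicts the choice of $a$, and $d<e$ contradicts the choice of $b$. So $b$ covers $a$ in $D_A$, and we are in case 2.

If no element of $D_A$ is below $d$, consider the least element $\rho$ of $D_A$. Since $\rho\le b$, it is comparable with $d$, and $\rho\not<d$, so $\rho>d$. Then $\rho\ge b$ by the choice of $b$, hence $\rho=b$, and $d<\rho$: case 1.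

*Suppose $d$ is below no element of $D_A$.* For $e\in D_A$ we have $d\wedge e<d$, so $d\wedge e\in D_A$ by minimality of $d$. Let $a$ be the greatest of the elements $d\wedge e$ $(e\in D_A)$, all of which lie in the chain ${\downarrow}d$. Then $a\in D_A$ and $a<d$. If $e\in D_A$ and $e>a$, then $a\le d\wedge e\le a$, so $d\wedge e=a$. Let $x\in P_A$ with $a\in I_x$. Either $\mu(d,x)=d$, or $\mu(d,x)$ is an element of $D_B$ strictly below $d$, hence $f=\mu(d,x)\in D_A$ by minimality, and $f=d\wedge f\le a$. As $a\in I_x\cap{\downarrow}d$, also $a\le\mu(d,x)$. So $\mu(d,x)\in\{d,a\}$, and we are in case 3.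

By Lemma 2, $A\cup\{d\}$ is a substructure of $B$. Repeat until all of $D_B$ has been added. After that every set obtained by adding elements of $P_B$ is closed, since all values $\mu(e,x)$ lie in $D_B$. So the elements of $P_B\setminus P_A$ can be added one at a time. $\square$

**Lemma 4.** $T_0$ has quantifier elimination. Moreover, if two models of $T_0$ have named tuples generating isomorphic substructures (via the tuples), then they are elementarily equivalent with these tuples named.

*Proof.* Let $M,N\models T_0$. We show that the isomorphisms between finite substructures of $M$ and of $N$ have the back-and-forth property. Let $f:A\to A'$ be one of them and let $b\in M$. By Lemma 1, $B=\langle A,b\rangle$ is finite. By Lemma 3 it suffices to extend $f$ by one element of the kinds described there.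

*A $D$-element $d$ of color $j$.* In case 1, use (E1) in $N$ below $f(\rho)$; in case 2, use (E2) between $f(a)$ and $f(b)$. In case 3, use (E3) at $f(a)$, taking for the $b_i$ all elements of $D_{A'}$ above $f(a)$, and for $Y$ and $Z$ the images of those $x\in P_A$ with $a\in I_x$ for which $\mu(d,x)=d$ and $\mu(d,x)=a$, respectively. The element $d'$ of $N$ so found is in the same case of Lemma 2 over $A'$ with corresponding data and the same color. Hence $f\cup\{(d,d')\}$ is an isomorphism.

*An element $x\in P$ over a finite substructure $A_1$ with $A_1\cup\{x\}$ closed.* Let $I=I_x\cap D_{A_1}$. It is down-closed in $D_{A_1}$, and for $d\in D_{A_1}$ the element $\mu(d,x)\in D_{A_1}$ lies in $I\cap{\downarrow}d$. So $I\neq\emptyset$, and $\mu(d,x)=\max(I\cap{\downarrow}d)$. Let $U=\{u\in P_{A_1}:R(x,u)\}$. Apply (E4) in $N$ to the images of $A_1,I,U$; the resulting point $x'$ is new, and $(x,x')$ extends the isomorphism.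

By symmetry the "back" direction holds. By Fact 6 these isomorphisms preserve all formulas. Tuples with the same quantifier-free type generate isomorphic substructures via the tuples, finite by Lemma 1; so both claims follow. $\square$

## Building models without disturbing $F$ and $X$

We need models of $T_0$ with prescribed behavior along $(c_n)$. The following lemma completes a given structure to a model so that $F$ acquires no new elements at the bottom and, if $F$ is empty, $X$ stays exactly the same.

**Lemma 5.** Let $M\in\mathcal K$ be countable with a fixed sequence $c_0<c_1<c_2<\cdots$ in $C_1$. Then $M$ is a substructure of a countable $\hat M\models T_0$ such that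

* (i) every element of $F(\hat M)$ lies above or equals some element of $F(M)$;
* (ii) if $F(M)=\emptyset$, then $F(\hat M)=\emptyset$ and $X(\hat M)=X(M)$.

*Proof.*

**Step 1: reduction to one point.** It suffices to find, for each instance of (E1)–(E4) with parameters in $M$, an extension $M'=M\cup\{\text{one point}\}$ in $\mathcal K$ that contains $M$ as a substructure, witnesses the instance, and satisfies (i) and (ii) with $M'$ in place of $\hat M$. A countable structure has only countably many instances, so we can form a chain $M=M_0\subseteq M_1\subseteq\cdots$ in which every instance with parameters in some $M_s$ is eventually treated. The union $\hat M$ is in $\mathcal K$. The conditions on the parameters and on the witness are quantifier-free, so they persist, and $\hat M\models T_0$. Whether an element of $M_s$ lies in $F$ or in $X$ does not change later, so $F(\hat M)=\bigcup_sF(M_s)$ and $X(\hat M)=\bigcup_sX(M_s)$. So (i) and (ii) pass to the union.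

**Step 2: (E1).** Add $d$ of color $j$ as a new least element of $D$, belonging to every $I_x$. Down-sets of old elements gain $d$ at the bottom and remain chains; old meets are unchanged and $d\wedge e=d$. The sets $I_x\cup\{d\}$ are down-closed, old maxima remain (the old sets $I_x\cap{\downarrow}e$ were nonempty), and $\mu(d,x)=d$. So $M'\in\mathcal K$. As $d<c_0$, $d\notin F(M')$.

**Step 3: (E3).** Add a leaf just above $a$: a point $d$ of color $j$ with $e<d\Leftrightarrow e\le a$ for $e\in D_M$, and nothing above $d$. Then ${\downarrow}d={\downarrow}a\cup\{d\}$ is a chain. For old $e$, the common lower bounds of $d$ and $e$ are those of $a$ and $e$, so $d\wedge e=a\wedge e$; in particular $d\wedge b_i=a$. Old meets are unchanged. Put $d\in I_x$ for $x\in Y$, which keeps $I_x$ down-closed because $a\in I_x$; then $\mu(d,x)=d$. For all other $x$ put $d\notin I_x$; then $\mu(d,x)=\mu(a,x)$, which is $a$ for $x\in Z$. So $M'\in\mathcal K$ and the instance is witnessed. Moreover $c_n\le d\Leftrightarrow c_n\le a$.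

**Step 4: (E2).** Insert a point $d$ in the tree immediately above $a$ in the direction of $b$: give $d$ color $j$ and, for $e\in D_M$, let
$$e<d\Leftrightarrow e\le a,\qquad d<e\Leftrightarrow e\wedge b>a .$$
Clearly $a<d<b$. We check everything.

*Partial order.* No $e$ satisfies both $e\le a$ and $e\wedge b>a$. If $e<d<f$, then $e\le a<f\wedge b\le f$. If $d<e\le f$, then $f\wedge b\ge e\wedge b>a$, so $d<f$. If $f\le e<d$, then $f\le e\le a$, so $f<d$.

*Chains.* ${\downarrow}d={\downarrow}a\cup\{d\}$ is a chain. Let $d<e$; we must show that every old $f\le e$ is comparable with $d$. Put $g=e\wedge b>a$. Since $f,g\in{\downarrow}e$, they are comparable. If $f\ge g$, then $f\wedge b\ge g\wedge b=g>a$, so $d<f$. If $f<g\le b$, then $f$ and $a$ are comparable in ${\downarrow}b$: either $f\le a$, so $f<d$, or $f=f\wedge b>a$, so $d<f$. If $d\not<e$, then ${\downarrow}e$ has not changed.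

*Meets.* If $e\wedge b>a$, then $d<e$ and $d\wedge e=d$. Otherwise $d\not\le e$, so the common lower bounds of $d$ and $e$ are those of $a$ and $e$, and $d\wedge e=a\wedge e$. Old meets are preserved: if $d<e$ and $d<f$, then $e\wedge b$ and $f\wedge b$ are comparable in ${\downarrow}b$ and $(e\wedge f)\wedge b=\min(e\wedge b,f\wedge b)>a$, so $d<e\wedge f$.

*The sets $I_x$.* Put $d\in I_x\Leftrightarrow\mu(b,x)>a$. For down-closedness: if $d\in I_x$, then $a<\mu(b,x)\in I_x$, so ${\downarrow}a\subseteq I_x$. And if $e\in I_x$ is old with $d<e$, then $e\wedge b\in I_x\cap{\downarrow}b$, so $\mu(b,x)\ge e\wedge b>a$ and $d\in I_x$.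

For the maxima: $\max(I_x\cap{\downarrow}d)$ is $d$ if $d\in I_x$, and $\mu(a,x)$ otherwise. Let $f$ be old. If $d\not<f$ or $d\notin I_x$, the set $I_x\cap{\downarrow}f$ has not changed. If $d<f$ and $d\in I_x$, let $g=\min(f\wedge b,\mu(b,x))$ in the chain ${\downarrow}b$. Then $g>a$, $g\le f$, $g\in I_x$, and $g\wedge b=g>a$, so $d<g$. The old maximum satisfies $\mu(f,x)\ge g>d$, so it remains the maximum.

So $M'\in\mathcal K$ extends $M$. Again $c_n\le d\Leftrightarrow c_n\le a$.

**Step 5: (i) and (ii) for (E1), (E2), (E3).** In Steps 3 and 4, $d\in F(M')$ implies $a\in F(M)$, and $a\le d$; in Step 2, $d\notin F(M')$. This gives (i), and hence the first part of (ii). No new element of $P$ was added and membership of old $x$ in $X$ did not change.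

**Step 6: (E4).** Add $x$ with $I_x=\bigcup_{i\in I}{\downarrow}i$ (computed in $D_M$), with $R(x,u)\Leftrightarrow u\in U$ for $u\in P_A$, and with no other edges at $x$. The set $I_x$ is down-closed, and for $d\in D_M$
$$I_x\cap{\downarrow}d=\bigcup_{i\in I}{\downarrow}(d\wedge i),$$
whose maximum is the largest element of the finite nonempty chain $\{d\wedge i:i\in I\}\subseteq{\downarrow}d$. If $d\in D_A$, this maximum is some $d\wedge i_0\in D_A$; it is $\le i_0$, hence in $I$ because $I$ is down-closed in $D_A$. As $I\cap{\downarrow}d\subseteq I_x\cap{\downarrow}d$, it equals $\max(I\cap{\downarrow}d)$, as required. The sort $D$ is unchanged, so $F$ is unchanged. If $F(M)=\emptyset$, each of the finitely many $i\in I$ is above only finitely many $c_n$; so $I_x$ contains only finitely many $c_n$ and $x\notin X(M')$. $\square$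

## The theory $T$, the type $p$, and $2^{\aleph_0}$ countable models

Let $L=L_0\cup\{c_n:n\ge1\}$ and
$$T=T_0\cup\{C_1(c_n)\wedge c_n<c_{n+1}:n<\omega\}.$$

*$T$ is consistent.* Apply Lemma 5 to $D=C_1=\{c_n:n<\omega\}$, $P=\emptyset$.

*$T$ is complete and has quantifier elimination.* A formula uses only finitely many constants, so quantifier elimination follows from that of $T_0$. In any model the set $\{c_0,\dots,c_k\}$ is a substructure, always of the same isomorphism type (a chain of elements of color $1$, with no $P$-elements). By Lemma 4, any two models of $T$ agree on all sentences with constants among $c_0,\dots,c_k$.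

*The type $p$.* Let $p(v)$ be axiomatized by $T\cup\{C_1(v)\}\cup\{c_n<v:n<\omega\}$. It is consistent: apply Lemma 5 to a chain $c_0<c_1<\cdots<\ell$ with all elements in $C_1$ and $P=\emptyset$. It is complete by Lemma 4, because $\{c_0,\dots,c_k,v\}$ is a chain of known colors with empty $P$-part.

*$p$ is non-principal.* It is omitted in every model with $F=\emptyset$, and such models exist by Lemma 5(ii). By Fact 1, $p$ is non-principal.

**Proposition 6.** $I(T,\aleph_0)=2^{\aleph_0}$.

*Proof.* For a countable graph $G$ let $M_0$ be the structure with $D=C_1=\{c_n:n<\omega\}$ (a chain), $P=G$, $R$ the edge relation, and $I_x=D$ for all $x$. Then $M_0\in\mathcal K$ with $\mu(d,x)=d$; moreover $F(M_0)=\emptyset$ and $X(M_0)=G$. Lemma 5(ii) gives a countable $M_G\models T$ with $F(M_G)=\emptyset$ and $X(M_G)=G$. As $M_0$ is a substructure, $(X(M_G),R)\cong G$. An isomorphism of models of $T$ preserves the $c_n$ and $\mu$, so it carries $(X,R)$ to $(X,R)$; thus $M_G\cong M_{G'}$ implies $G\cong G'$. There are $2^{\aleph_0}$ pairwise non-isomorphic countable graphs: for $S\subseteq\{3,4,\dots\}$ take the disjoint union of cycles of lengths $s\in S$. A countable theory has at most $2^{\aleph_0}$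 countable models. $\square$

The obstacle met with a chain has disappeared: $T$ is complete, yet the graphs $(X,R)$ in its models with $F=\emptyset$ can be arbitrary countable graphs, so no formula can define $X$ in all of these models.

## Positions relative to $(c_n)$

From now on we work with models having $F\ne\emptyset$. By quantifier elimination the type of a finite substructure $A$ is given by its $L_0$-isomorphism type and its relations to all the $c_n$. The next lemma says that, once $A$ contains some $\ell\in F$, only the elements of $A$ below $\ell$ matter, and only through comparison with the $c_n$. In particular no separate information about $P_A$ is needed. This is the effect of (1) and (2).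

**Lemma 7.** Let $N,N'\models T$, $\ell\in F(N)$, $\ell'\in F(N')$, and write $c_n'$ for the constants of $N'$. Let $f:A\to A'$ be an isomorphism of finite substructures with $\ell\in A$, $f(\ell)=\ell'$, such that for all $e\in D_A$ with $e\le\ell$ and all $n$:
$$e\le c_n\Leftrightarrow f(e)\le c_n'\qquad\text{and}\qquad c_n\le e\Leftrightarrow c_n'\le f(e).$$
Then $f$ is a partial elementary $L$-map.

*Proof.* We show that $A\cup\{c_n:n<\omega\}$ is a substructure of $N$ described by $A$ and the given comparisons. Let $d\in D_A$ and $e=d\wedge\ell\in A$. Since $c_n<\ell$, we have $c_n\le d\Leftrightarrow c_n\le e$. If $d\le c_n$, then $d\le\ell$, so $d=e$; hence $d\le c_n\Leftrightarrow(d=e\text{ and }e\le c_n)$. Further $d\wedge c_n=d\wedge\ell\wedge c_n=e\wedge c_n=\min(e,c_n)$ in the chain ${\downarrow}\ell$. For $x\in P_A$, (1) gives $\mu(c_n,x)=\min(c_n,\mu(\ell,x))$, where $\mu(\ell,x)\in A\cap{\downarrow}\ell$. So $A\cup\{c_n:n<\omega\}$ is closed, and its relations and operations are determined by $A$ and by the comparisons of the elements of $A\cap{\downarrow}\ell$ with the $c_n$; the colors of the $c_n$ are all $1$. The same computation holds in $N'$.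

If $c_n=e\in A$, then $e\le\ell$, and the hypothesis gives $f(e)\le c_n'\le f(e)$; so $f(e)=c_n'$. The converse is the same. Hence $f\cup\{(c_n,c_n'):n<\omega\}$ is a well-defined isomorphism of $L$-substructures, and quantifier elimination for $T$ gives the claim. $\square$

**Corollary 8.** If $N\models T$, $\ell\in F(N)$, $A\ni\ell$ is a finite substructure, and no $e\in A$ with $e<\ell$ is in $F(N)$, then $\mathrm{tp}(A/\ell)$ is isolated; the isolating formula isolates it modulo $T\cup\mathrm{tp}(\ell)$.

*Proof.* Let $e\in A$, $e<\ell$. Since $e\notin F(N)$, some $n$ has $c_n\not\le e$; both lie in ${\downarrow}\ell$, so $e<c_n$. Therefore exactly one of the formulas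
$$e<c_0;\qquad e=c_k;\qquad c_k<e<c_{k+1}$$
holds, for a single $k$ in the last two kinds, and it decides all comparisons of $e$ with the $c_n$. Take the conjunction of the quantifier-free $L_0$-diagram of $A$ with these finitely many position formulas. If in some $N'\models T$ an element $\ell'$ realizing $\mathrm{tp}(\ell)$ and a set $A'$ satisfy it, then $\ell'\in F(N')$, the set $A'$ is a substructure isomorphic to $A$, and the hypothesis of Lemma 7 holds: for $e<\ell$ by the position formulas, for $e=\ell$ because $\ell,\ell'$ are above all $c_n,c_n'$. So the types agree. $\square$

## Models of $T^*$ in which $F$ has a least element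

Let $(M,c)$ be a countable model of $T^*=T\cup p(c)$. So $c\in F(M)\cap C_1$. The set $F(M)$ is closed upwards, and it is closed under $\wedge$, since $c_n\le d,e$ implies $c_n\le d\wedge e$.

**Proposition 9.** Up to isomorphism there is at most one countable $(M,c)\models T^*$ in which $c$ is the least element of $F(M)$ (kind (a1)). For each $j\le r$ there is at most one in which $F(M)$ has a least element $\ell$ of color $j$ and $c>\ell$ (kind (a2$_j$)).

*Proof.* Let $\ell$ be the least element of $F(M)$. We show that $(M,\ell,c)$ is atomic. For a finite tuple $\bar a$ of $M$, the substructure $A=\langle\ell,\bar a\rangle$ is finite and contains no element of $F(M)$ below $\ell$. So Corollary 8 shows that $\mathrm{tp}(A/\ell)$, hence $\mathrm{tp}(\bar a/\ell)$, is isolated. Applied to the tuple $\bar ac$, this shows that $\mathrm{tp}(\bar ac/\ell)$ is isolated, and then $\mathrm{tp}(\bar a/\ell c)$ is isolated too. So $(M,\ell,c)$ is a countable atomic model of its complete theory.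

This theory depends only on the kind. If $c=\ell$, it is $T^*$ (with $\ell$ as a second name for $c$). If $c>\ell$ and $\ell$ has color $j$, it is axiomatized by
$$T\cup\{c_n<\ell:n<\omega\}\cup\{\ell<c,\ C_j(\ell),\ C_1(c)\},$$
which is complete by Lemma 4, because $\{c_0,\dots,c_k,\ell,c\}$ is a chain of known colors with empty $P$-part. Fact 2 finishes the proof. $\square$

## Models of $T^*$ in which $F$ has no least element

**Proposition 10.** Let $(M,c)$ be a countable model of $T^*$ such that $F(M)$ has no least element (kind (b)). Then $M$ is $\omega$-saturated. Hence up to isomorphism there is at most one such $(M,c)$.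

*Proof.* We realize a given type over a finite set by first finding in $M$ a copy of the lowest $F$-point that the type involves, and then using isolation above that point.

**Step 1: the lowest $F$-points.** Let $A\subseteq M$ be finite and let $b\in N\succ M$; we must realize $\mathrm{tp}(b/A)$ in $M$. Enlarging $A$, we may assume by Lemma 1 that $A$ is a finite substructure with $c\in A$. Let $a_0$ be the least element of the nonempty finite meet-closed set $F(M)\cap A$. Let $B=\langle A,b\rangle\subseteq N$, which is finite, and let $b_0$ be the least element of $F(N)\cap B$. An element of $M$ lies in $F(N)$ if and only if it lies in $F(M)$. So $a_0\in F(N)\cap B$ and $b_0\le a_0$.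

**Step 2: a candidate $m^*\in M$ for $b_0$.** If $b_0=a_0$, let $m^*=a_0$; then trivially $\mathrm{tp}(m^*/A)=\mathrm{tp}(b_0/A)$, and we go to Step 5. Let $b_0<a_0$ with $b_0\in C_j$. Since $a_0$ is not least in $F(M)$, there is $e\in F(M)$ with $a_0\not\le e$. Then $m_1=e\wedge a_0\in F(M)$ and $m_1<a_0$. By (E2) choose $m^*\in C_j(M)$ with $m_1<m^*<a_0$. Then $m^*\in F(M)$.

**Step 3: all $F$-points below $a_0$ look the same from $A$, up to color.** Let $w\in F(N)$ with $w<a_0$. We compute its relations to $A$.

* If $d\in D_A\cap F(N)$, then $d\in F(M)\cap A$, so $d\ge a_0>w$ and $d\wedge w=w$.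
* If $d\in D_A\setminus F(N)$, let $e=d\wedge a_0\in A$. Then $e\notin F(N)$, since $F(N)$ is closed upwards. So some $c_n\not\le e$; as $e,c_n\in{\downarrow}a_0$, we get $e<c_n<w$. Hence $d\wedge w=d\wedge a_0\wedge w=e\wedge w=e$. In particular $w\not\le d$, and $d\le w\Leftrightarrow d=e\Leftrightarrow d\le a_0$.
* If $x\in P_A$, let $g=\mu(a_0,x)\in A$; then $\mu(w,x)=\min(w,g)$ by (1). If $g\in F(N)$, then $g\in F(M)\cap A$ and $g\le a_0$, so $g=a_0$ and $\mu(w,x)=w$. If $g\notin F(N)$, then $g<c_n<w$ for some $n$ as before, and $\mu(w,x)=g$.

Also $w\notin A$, by minimality of $a_0$. Hence $A\cup\{w\}$ is a substructure whose isomorphism type over $A$ depends only on the color of $w$.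

**Step 4: $\mathrm{tp}(m^*/A)=\mathrm{tp}(b_0/A)$.** Both $b_0$ and $m^*$ are elements of $F(N)$ below $a_0$ of color $j$. By Step 3, $f=\mathrm{id}_A\cup\{(b_0,m^*)\}$ is an isomorphism from $A\cup\{b_0\}$ to $A\cup\{m^*\}$. Apply Lemma 7 with $N=N'$, $\ell=b_0$, $\ell'=m^*$: elements $e\in A$ with $e<b_0$ are fixed by $f$, so their positions do not change, and $b_0,m^*$ are both above all $c_n$. So $f$ is elementary.

**Step 5: realizing $b$.** By the choice of $b_0$, no element of $B$ below $b_0$ is in $F(N)$. So Corollary 8, applied in $N$ to the finite substructure $B\ni b_0$, shows that $\mathrm{tp}(B/b_0)$ is isolated. Since $A\cup\{b\}\subseteq B$, the type $\mathrm{tp}(b/Ab_0)$ is isolated, say by $\theta(v;A,b_0)$. That $\theta(v;A,b_0)$ is satisfiable and decides every formula over $Ab_0$ is a property of $\mathrm{tp}(A,b_0)$. Since $\mathrm{tp}(A,m^*)=\mathrm{tp}(A,b_0)$ and $M\prec N$, some $b'\in M$ satisfies $\theta(v;A,m^*)$, and $\mathrm{tp}(b',A,m^*)=\mathrm{tp}(b,A,b_0)$. So $b'$ realizes $\mathrm{tp}(b/A)$, and $M$ is $\omega$-saturated.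

Then $(M,c)$ is $\omega$-saturated as well, since $c$ is one more parameter. So it is a countable $\omega$-saturated model of the complete theory $T^*$, and Fact 3 gives uniqueness. $\square$

## The $r+2$ models of $T^*$

Every countable model of $T^*$ is of exactly one of the kinds (a1), (a2$_1$), …, (a2$_r$), (b), and by Propositions 9 and 10 each kind contains at most one model. We show that each kind occurs. Apply Lemma 5 with $P=\emptyset$ and $D$ one of the following chains, where all $c_n\in C_1$.

* *The chain $c_0<c_1<\cdots<\ell$ with $\ell\in C_j$.* Here $F=\{\ell\}$, so by Lemma 5(i) $\ell$ is the least element of $F(\hat M)$. With $j=1$ and $c=\ell$ this gives (a1). For any $j$, (E3) at $a=\ell$ with $k=0$ and $Y=Z=\emptyset$ gives an element $c\in C_1$ with $c>\ell$; this gives (a2$_j$).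
* *The chain $c_0<c_1<\cdots<d_2<d_1<d_0$, all in $C_1$.* Here $F=\{d_k:k<\omega\}$, so by Lemma 5(i) every element of $F(\hat M)$ is $\ge$ some $d_k>d_{k+1}$, and $F(\hat M)$ has no least element. With $c=d_0$ this gives (b).

These $r+2$ models are pairwise non-isomorphic: an isomorphism preserves $F$, its least element if there is one, the color of that element, and $c$. Hence $I(T^*,\aleph_0)=r+2$. Together with Proposition 6 this proves Theorem A. With $r=1$ we have $I(T,\aleph_0)=2^{\aleph_0}$ and $I(T^*,\aleph_0)=3$, so the answer to Taimanov's question is yes. $\blacksquare$

## Disjoint unions and the remaining values of $\kappa$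

We have already proved (i)$\Rightarrow$(ii) of Theorem B. Here is (ii)$\Rightarrow$(i). For finite $\kappa\ge3$ use Theorem A with $r=\kappa-2$.

Let $\kappa=I(S,\aleph_0)$ be infinite. Then $S$ has only infinite models, since a complete theory with a finite model has just one model. Take $T$ and $p$ from Theorem A with $r=1$. Setting two theories side by side was useless for lowering the number of models, but it is just right for raising it to $\kappa$.

**Step 1: the theory $T\sqcup S$.** Replace the function symbols and constants of $T$ and $S$ by their graphs, and make the languages disjoint. Let $T\sqcup S$ say: new unary predicates $Q_1,Q_2$ partition the universe, $Q_1$ is a model of $T$, $Q_2$ is a model of $S$, and the relations of each language hold only inside the respective part. Its models are exactly the disjoint unions $M\sqcup N$ with $M\models T$ and $N\models S$.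

**Step 2: completeness and the type $p'$.** By Ehrenfeucht–Fraïssé games (for each finite part of the relational language) played separately on the two parts, $M\equiv M'$ and $N\equiv N'$ imply $M\sqcup N\equiv M'\sqcup N'$, also with named elements. So $T\sqcup S$ is complete. Moreover, the elements of $Q_1$ realizing $p$ in the $T$-part all have one complete type $p'$, determined by $Q_1(v)$ and $p$ relativized to $Q_1$. If $M$ omits $p$, then $M\sqcup N$ omits $p'$; so $p'$ is non-principal by Fact 1.

**Step 3: the count.** Isomorphism types of countable models of $T\sqcup S$ correspond to pairs of isomorphism types of countable models of $T$ and $S$. Similarly the models of $(T\sqcup S)\cup p'(c)$ are the unions of a model $(M,c)$ of $T^*$ and a model of $S$. As $\kappa\le2^{\aleph_0}$ is infinite,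
$$I(T\sqcup S,\aleph_0)=2^{\aleph_0}\cdot\kappa=2^{\aleph_0},\qquad I((T\sqcup S)\cup p'(c),\aleph_0)=3\cdot\kappa=\kappa .$$

This proves (i). For the last sentence of Theorem B: the theory of infinitely many distinct constants (in a language with constants $k_0,k_1,\dots$ only) is complete, and its countable models are classified by the number $0,1,2,\dots,\aleph_0$ of unnamed elements, so $\kappa=\aleph_0$ occurs. For $\kappa=2^{\aleph_0}$ take for $S$ the theory $T$ of Theorem A. The finite values $\kappa\ge3$ come from Theorem A, and $1,2$ were excluded. $\blacksquare$
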